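
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The plat index of 2-knots is not additive}


\begin{abstract}
The plat index of a surface-link in $\mathbb R^4$ is a four-dimensional analogue of the bridge index of a classical knot. We show that, unlike the bridge index, it is not additive under connected sum, even for 2-knots. We construct a 2-knot $\Sigma$ whose group is the trefoil group, with $\mathrm{Plat}(\Sigma)=3$ and $\mathrm{Plat}(\Sigma\#\Sigma)\le 4$. More generally we find, for every $N$, connected sums of $N$ 2-knots of plat index $3$ whose plat index is at most $N+2$, where additivity would give $2N+1$. The reason is that the third wicket each summand needs can be shared by all of them. We also exhibit a 2-knot $R$ all of whose multiples $\#^N R$ do satisfy the additivity formula.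
\end{abstract}

\section{The question and the results}

\subsection{Plat closures and the plat index}

A \emph{surface-link} is a closed surface smoothly embedded in $\mathbb R^4$ (one may work equally well with locally flat surfaces in the PL category). A \emph{surface-knot} is a connected surface-link, and a \emph{2-knot} is a surface-knot homeomorphic to $S^2$. Two surface-links are \emph{equivalent} if an ambient isotopy of $\mathbb R^4$ carries one to the other.

Write $\mathbb R^4=\mathbb R^2\times\mathbb R^2$. Let $D_1\subset\mathbb R^2$ be a 2-disk, let $D_2\subset\mathbb R^2=\mathbb C$ be the unit disk, and let $\mathrm{pr}_2\colon D_1\times D_2\to D_2$ be the projection. A \emph{braided surface} of degree $n$ (in the sense of Rudolph) is a compact surface $S\subset D_1\times D_2$ such that $\mathrm{pr}_2|_S\colon S\to D_2$ is a branched covering of degree $n$ with only simple branch points: over each branch value exactly two sheets come together. Its boundary $\partial S=S\cap(D_1\times\partial D_2)$ is a closed $n$-braid, that is, each $\partial S\cap(D_1\times\{t\})$ consists of $n$ points of $\mathrm{int}\,D_1$.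

To close such a surface up one uses the same arcs that close a $2m$-braid to a plat. A \emph{wicket system} of degree $2m$ is a union $w$ of $m$ disjoint properly embedded arcs in $D_1\times[1,2]$ with all endpoints in $\mathrm{int}\,D_1\times\{1\}$, which are simultaneously boundary-parallel: together with arcs in $D_1\times\{1\}$ they bound $m$ pairwise disjoint embedded disks. A braided surface $S$ of degree $2m$ is \emph{adequate} if there is a continuous (smooth) loop $\theta\mapsto w(\theta)$ of wicket systems, $\theta\in\partial D_2$, with $\partial w(\theta)=\partial S\cap(D_1\times\{\theta\})$ for every $\theta$. Then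
\[
W=\{(x,re^{i\theta}) : (x,r)\in w(\theta)\}\subset D_1\times\{1\le|z|\le2\}
\]
satisfies $\partial W=\partial S$, and the closed surface $\widetilde S=S\cup W$ is called a \emph{plat closure} of $S$. Every surface-link is equivalent to a plat closure of some adequate braided surface. The \emph{plat index} $\mathrm{Plat}(F)$ is the least $m$ such that $F$ is equivalent to a plat closure of an adequate braided surface of degree $2m$.

The simplest plat closures have no branch points and a constant loop of wickets: for a set $Q$ of $2m$ points, $S=Q\times D_2$ and $w(\theta)=w$. Each wicket, rotated about the origin of the $z$-plane, joins the two sheets at its ends to a sphere. The $m$ spheres bound disjoint 3-balls, namely the rotated disks under the wickets together with the products with $D_2$ of the arcs to which the wickets are parallel. In particular the trivial 2-knot has plat index $1$. All examples below arise from such trivial links of spheres by introducing branch points.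

\subsection{The question}

For oriented surface-knots, $F_1\#F_2$ is obtained by placing $F_1$ and $F_2$ on opposite sides of a hyperplane and joining them, compatibly with the orientations, by a thin tube that meets the hyperplane in one small round circle. It is well defined up to equivalence. The plat index does not depend on orientations. The following question is posed in \cite{plat}:
\begin{quote}
\emph{Is $\mathrm{Plat}(F_1\#F_2)=\mathrm{Plat}(F_1)+\mathrm{Plat}(F_2)-1$ for all 2-knots $F_1,F_2$?}
\end{quote}
Two facts pull in opposite directions. For classical knots the bridge index is additive in this sense, $b(K_1\#K_2)=b(K_1)+b(K_2)-1$, by a theorem of Schubert. On the other hand the formula fails for general surface-knots. If $F_1,F_2$ are trivial orientable surface-knots of positive genus, then $F_1$, $F_2$ and $F_1\#F_2$ all have plat index $2$; and there are non-trivial ribbon 2-knots $F$ for which $F\#P^2$ is equivalent to the trivial $\mathbb RP^2$-knot $P^2$, so that $\mathrm{Plat}(F\#P^2)=1<\mathrm{Plat}(F)+\mathrm{Plat}(P^2)-1$. These failures involve surfaces of positive genus or nonorientable summands, so they leave the question for 2-knots open. We show that the answer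 is no.

\subsection{The results}

\begin{theorem}\label{thm:A}
For $N\ge1$ and $k_1,\dots,k_N\ge1$ there is an oriented 2-knot $\Sigma(k_1,\dots,k_N)$ with group
\[
\langle x,z_1,\dots,z_N\mid (xz_i)^{k_i}x=z_i(xz_i)^{k_i}\ (1\le i\le N)\rangle
\]
such that the following hold.
\begin{enumerate}
\item[(1)] $\Sigma(k_1,\dots,k_N)\cong\Sigma(k_1)\#\cdots\#\Sigma(k_N)$.
\item[(2)] $N+1\le\mathrm{Plat}(\Sigma(k_1,\dots,k_N))\le N+2$.
\item[(3)] $\mathrm{Plat}(\Sigma(k))=3$ for all $k\ge1$.
\end{enumerate}
\end{theorem}

For $N=1$ the group is that of the torus knot $T(2,2k_1+1)$.

\begin{corollary}\label{cor:answer}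
For all $k,l\ge1$, $\mathrm{Plat}(\Sigma(k)\#\Sigma(l))\le4<5=\mathrm{Plat}(\Sigma(k))+\mathrm{Plat}(\Sigma(l))-1$. In particular the 2-knot $\Sigma=\Sigma(1)$, whose group is the trefoil group, satisfies $\mathrm{Plat}(\Sigma)=3$ and $\mathrm{Plat}(\Sigma\#\Sigma)\le4<5$, and the plat index is not additive for 2-knots. The defect is unbounded: additivity would give $\mathrm{Plat}(\Sigma(k_1)\#\cdots\#\Sigma(k_N))=3N-(N-1)=2N+1$, while the left-hand side is at most $N+2$.
\end{corollary}

The proof does not decide which of the values $N+1$, $N+2$ in (2) is attained when $N\ge2$. Equality can hold in non-trivial cases: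

\begin{theorem}\label{thm:B}
There is a 2-knot $R$ with $\mathrm{Plat}(\#^NR)=N+1$ for all $N\ge1$. Hence the additivity formula holds for all pairs $(\#^MR,\#^NR)$ with $M,N\ge 1$.
\end{theorem}

\section{The idea: one wicket shared by two trefoil relations}\label{sec:idea}

Start with the trivial link of $m$ spheres described above and choose distinct points $p_j\in\mathrm{int}\,D_2$ and arcs $\alpha_j\subset D_1$ that join points of $Q$. We may tube the spheres together along the arcs $\alpha_j\times\{p_j\}$ in $\mathbb R^4$, compatibly with the orientation of the sheets $Q\times D_2$ induced from $D_2$. Section~\ref{sec:hyperboloid} shows that the result is again a plat closure of degree $2m$, each tube being made of two branch points of opposite sign. The arcs lie over different points $p_j$, so they may cross each other freely; but each single arc must be embedded in the plane and must avoid $Q$ except at its ends.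

The group is easy to read off. Let the wickets be half-ellipses over disjoint horizontal segments $s_x,s_z,\dots$ in $D_1$, and choose for each segment $s_*$ one end $*^+$, its \emph{positive end}. The complement of the wickets in $D_1\times[1,2]$ has free fundamental group on the letters $x,z,\dots$, where $*$ is the counterclockwise meridian of $*^+$. A path in $D_1$ is read by the following rule, in which a letter is recorded at each crossing of a segment.
\begin{equation}\label{eq:rule}
\begin{aligned}
&\text{positive end on the right: crossing $s_*$ downward reads $*$, upward reads $*^{-1}$;}\\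
&\text{positive end on the left: crossing $s_*$ upward reads $*$, downward reads $*^{-1}$.}
\end{aligned}
\end{equation}
(A counterclockwise turn about the right end of a horizontal segment crosses it downward, and about the left end upward.) An arc from $x^+$ to $z^+$ with word $w$ imposes the relation that the meridians of its two ends, connected along the arc, agree: $x=wzw^{-1}$.

Suppose we want the trefoil relation $xzx=zxz$. It is equivalent to $x=wzw^{-1}$ with $w=z^{-1}x^{-1}$. Take $s_x$ to the left of $s_z$, both with positive end on the right. A spiral that starts at $x^+$, passes upward through $s_z$, returns above and passes downward through $s_x$ can end at $z^+$, but it reads $z^{-1}x$: the second sign is wrong. If we turn $s_x$ around, so that $x^+$ is its left end, the spiral reads $z^{-1}x^{-1}$. But its initial part now encloses it, and without crossing a further segment it can end only at the other end of $s_x$ or of $s_z$, not at $z^+$. (Section~\ref{sec:degree4} shows that no choice of arcs in degree four works.)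

So we spend a third wicket. Turn $s_x$ back, so that its positive end is again on the right. Let $s_u$ be a segment far to the right with positive end on the left, and tube it to $s_x$ by an arc $\delta$ that crosses nothing; this gives $u=x$. A spiral from $x^+$ that crosses $s_z$ upward and $s_u$ downward ends at $z^+$ and reads $z^{-1}u^{-1}$. The relation $x=z^{-1}u^{-1}\,z\,uz$ becomes $xzx=zxz$. This is $\Sigma(1)$, and it uses three wickets.

Now the point: the wicket $u$ is a second copy of $x$, with its ends the other way round, and knows nothing of $z$. If we add another segment $s_{z_2}$ for a second relation, the spiral of $z_2$ can use the same $u$; see Figure~\ref{fig:shared}. With four wickets $x,z_1,z_2,u$ we get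
\[
\langle x,z_1,z_2\mid xz_1x=z_1xz_1,\ xz_2x=z_2xz_2\rangle ,
\]
two trefoil groups amalgamated along a meridian, as for a connected sum. In general $N$ relations cost $N+2$ wickets instead of the $2N+1$ that additivity predicts.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[line width=2pt] (-1,0)--(0,0);
\draw[line width=2pt] (1,0)--(2,0);
\draw[line width=2pt] (3,0)--(4,0);
\draw[line width=2pt] (5,0)--(6,0);
\draw[dotted,thick] (0,0)--(0,1.7)--(5,1.7)--(5,0);
\draw[thick] (0,0)--(0,-1.5)--(1.5,-1.5)--(1.5,0.65)--(5.35,0.65)--(5.35,-0.65)--(2,-0.65)--(2,0);
\draw[dashed,thick] (0,0)--(-0.25,-0.4)--(-0.25,-1.9)--(3.5,-1.9)--(3.5,1.1)--(5.7,1.1)--(5.7,-1.0)--(4,-1.0)--(4,0);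
\foreach \x in {0,2,4,5} \fill (\x,0) circle (2.2pt);
\foreach \x in {-1,1,3,6} \filldraw[fill=white] (\x,0) circle (2.2pt);
\node at (-0.55,0.28) {$s_x$};
\node at (1.18,0.3) {$s_{z_1}$};
\node at (3.18,0.3) {$s_{z_2}$};
\node at (6.2,0.3) {$s_u$};
\node at (2.5,1.95) {$\delta$};
\node at (0.7,-1.25) {$\alpha_1$};
\node at (2.5,-2.15) {$\alpha_2$};
\end{tikzpicture}
\caption{Two trefoil relations with four wickets. The thick segments lie under the wickets $x,z_1,z_2,u$; black dots are positive ends. The dotted arc $\delta$ crosses no segment and gives $u=x$. The solid arc $\alpha_1$ reads $z_1^{-1}u^{-1}$ and the dashed arc $\alpha_2$ reads $z_2^{-1}u^{-1}$; both use the same $u$. The three arcs lie over different points of $D_2$, so their mutual crossings are irrelevant.}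
\label{fig:shared}
\end{figure}

Two things remain to be shown. First, the 2-knots with shared $u$ must really be connected sums. The arcs are rigid planar objects, but in $\mathbb R^4$ a tube remembers little more than the word of its core; Section~\ref{sec:cords} makes this precise. Second, the third wicket must really be necessary for one summand; this is Section~\ref{sec:degree4}, where the four points of a degree-four fiber put us on the pillowcase and all arcs are known.

\section{The group of a plat closure}\label{sec:group}

We fix some conventions. $Q$ denotes the $2m$ points of a plat closure in a fiber $D_1$. An \emph{arc in $(D_1,Q)$} is an embedded arc $\alpha\subset\mathrm{int}\,D_1$ with $\alpha\cap Q=\partial\alpha$. $N(\alpha)$ is a small disk neighborhood of $\alpha$, and $H_\alpha$ is the half twist along $\alpha$. ``Counterclockwise'' always refers to $D_1$.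

We use the following standard facts on braided surfaces (Rudolph; see Kamada \cite{Kamada}). Near a branch point two sheets meet, and over a small circle around the branch value they form a closed 2-braid $\sigma^e$ with $e$ odd. Its closure is the link of the surface at that point, hence an unknot by local flatness, so $e=\pm1$. Straightening this braid fiberwise over concentric circles, one finds a fiber-preserving homeomorphism that takes the surface to $\zeta^2=z$ or $\zeta^2=\bar z$ in a disk $N(\alpha)$ with coordinate $\zeta$, together with constant sheets elsewhere. After transport to a base fiber along a system of disjoint arcs in $D_2$ (a Hurwitz arc system), the local monodromies are $b_j=H_{\alpha_j}^{\pm1}$ for arcs $\alpha_1,\dots,\alpha_b$ in the base fiber, and $b_1\cdots b_b$ is the boundary braid.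

Let $\widetilde S=S\cup W$ be a plat closure of degree $2m$ with these monodromies, with base fiber over $\theta_0\in\partial D_2$, and let $w=w(\theta_0)$. Since $w$ is boundary-parallel, $\pi_w=\pi_1(D_1\times[1,2]-w)$ is free on $m$ meridians. For an arc $\alpha$ with ends $c,c'$ put $r_\alpha=x_cx_{c'}^{-1}$, where $x_c,x_{c'}$ are the counterclockwise meridians of $c$ and $c'$, based at a common point of $\alpha$ and running along $\alpha$. It is well defined up to conjugation and inversion, in $\pi_1(D_1-Q)$ and hence also in $\pi_w$.

\begin{lemma}\label{lem:group}
$\pi_1(\mathbb R^4-\widetilde S)\cong\pi_w/\langle\langle r_{\alpha_1},\dots,r_{\alpha_b}\rangle\rangle$. If $\widetilde S$ is a 2-knot, then $b=2m-2$.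
\end{lemma}

\begin{proof}
By the Riemann--Hurwitz formula $\chi(S)=2m-b$. Since $W$ is a bundle over a circle whose fibers are unions of arcs, $\chi(W)=0$. Hence $\chi(\widetilde S)=2m-b$, which gives the last assertion.

\emph{The part over $D_2$.} Let $F_{2m}=\pi_1(D_1-Q)$, based at a point $*\in\partial D_1$; the section $\{*\}\times D_2$ supplies base points over all of $D_2$. Let $U_j$ be small disks about the branch values. Over $D_2-\bigcup U_j$ the complement of $S$ is a bundle with group $F_{2m}\rtimes\langle\tau_1,\dots,\tau_b\rangle$, where the $\tau_j$ generate a free group and $\tau_j$ acts by $b_j$. Over $\partial U_j$ the group is $F_{2m}\rtimes\langle\tau_j\rangle$. Over $U_j$ it is $F_{2m}/\langle\langle r_{\alpha_j}\rangle\rangle$, with $\tau_j\mapsto1$: inside $N(\alpha_j)\times U_j$ the complement of the unknotted disk $\{\zeta^2=z\}$ (or its mirror image) has group $\mathbb Z$, which identifies the two meridians, and elsewhere everything is a product. In this quotient conjugation by $\tau_j$ is trivial, so $b_j(g)g^{-1}\in\langle\langle r_{\alpha_j}\rangle\rangle$ for all $g\in F_{2m}$, and the kernel of $F_{2m}\rtimes\langle\tau_j\rangle\to F_{2m}/\langle\langle r_{\alpha_j}\rangle\rangle$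 is normally generated by $\tau_j$ and $r_{\alpha_j}$. By van Kampen's theorem, $A=D_1\times D_2-S$ has group $F_{2m}/\mathcal R$ with $\mathcal R=\langle\langle r_{\alpha_1},\dots,r_{\alpha_b}\rangle\rangle$.

\emph{The part over $1\le|z|\le2$.} By isotopy extension, relative to the rest of the boundary of $D_1\times[1,2]$, the space $B=D_1\times\{1\le|z|\le2\}-W$ is a bundle over $S^1$ with group $\pi_w\rtimes\langle\tau\rangle$. The intersection $A\cap B$ has group $F_{2m}\rtimes\langle\tau\rangle$, where $\tau$ acts by the boundary braid $\beta$. Both maps from this group, to $\pi_1(A)$ and to $\pi_1(B)$, are onto. In $\pi_1(A)$ the loop $\tau=\{*\}\times\partial D_2$ bounds $\{*\}\times D_2$, so $\tau\mapsto1$. Hence $\beta(g)g^{-1}\in\mathcal R$, and the kernel of the first map is normally generated by $\mathcal R$ and $\tau$. The kernel of the second map is $K=\ker(F_{2m}\to\pi_w)$. The pushout of two surjections is the quotient by both kernels: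
\[
(F_{2m}\rtimes\langle\tau\rangle)/\langle\langle\mathcal R,\tau,K\rangle\rangle
=F_{2m}/\langle\langle\mathcal R,K\rangle\rangle
=\pi_w/\langle\langle r_{\alpha_1},\dots,r_{\alpha_b}\rangle\rangle .
\]
Finally, $D_1\times\{|z|\le2\}$ is a 4-ball containing $\widetilde S$ in its interior, so passing to $\mathbb R^4$ does not change the group.
\end{proof}

In particular, a 2-knot of plat index $m$ has a group generated by $m$ meridians. We use the following consequence, in which squares of meridians are killed to make the group small enough to compute a rank. The \emph{rank} of a group is its minimal number of generators.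

\begin{lemma}\label{lem:rank}
Let $F$ be a 2-knot with group $G$ and meridian $\mu$. Let $\Gamma=G/\langle\langle\mu^2\rangle\rangle$ and let $\Gamma^+$ be the kernel of $\Gamma\to\mathbb Z_2$, $\mu\mapsto1$. Then $\mathrm{rank}\,\Gamma^+\le\mathrm{Plat}(F)-1$.
\end{lemma}

\begin{proof}
Let $m=\mathrm{Plat}(F)$. By Lemma~\ref{lem:group}, $G$ is generated by $m$ meridians, and since $F$ is connected they are all conjugate to $\mu^{\pm1}$. So $\Gamma$ is generated by involutions $\mu_1,\dots,\mu_m$, each mapping to $1\in\mathbb Z_2$. Elements of $\Gamma^+$ are words of even length in the $\mu_i$, hence products of elements $\mu_i\mu_j=(\mu_1\mu_i)^{-1}(\mu_1\mu_j)$. So $\Gamma^+$ is generated by $\mu_1\mu_2,\dots,\mu_1\mu_m$.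
\end{proof}

\section{Surgery along cords depends only on words}\label{sec:cords}

Let $O\subset\mathbb R^4$ be an oriented surface-link with tubular neighborhood $\nu(O)$ and exterior $E$. A \emph{cord} is an embedded arc that meets $O$ exactly in its endpoints and is not tangent to $O$ there. Straightening the ends, we may assume that cords run radially in $\nu(O)$, so that they correspond to arcs properly embedded in $E$. Two cords are \emph{homotopic} if the corresponding arcs are homotopic as maps $(I,\partial I)\to(E,\partial E)$. A \emph{1-handle} with core $\gamma$ is an embedded $D^1\times D^2$ with $D^1\times0=\gamma$ that meets $O$ exactly in $\partial D^1\times D^2$. Surgery replaces $\partial D^1\times D^2\subset O$ by $D^1\times\partial D^2$. We consider only surgeries compatible with the orientation of $O$, meaning that the new surface has an orientation which agrees with that of $O$ outside the handle.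

\begin{lemma}[Cord principle]\label{lem:cord}
Let $(\gamma_j)$ and $(\gamma_j')$ be finite systems of disjoint cords of $O$ such that $\gamma_j$ is homotopic to $\gamma_j'$ for each $j$. Then orientation-compatible surgeries along the two systems give equivalent surfaces.
\end{lemma}

\begin{proof}
\emph{Handles.} Thinning a handle, that is, shrinking $D^2$, does not change the surgered surface up to isotopy. A thin handle with core $\gamma$ is determined up to isotopy by a field of 2-planes along $\gamma$, transverse to $\gamma$ and tangent to $O$ at the two ends. Compatibility with the orientation means that the field can be oriented so that it agrees with $O$ at the initial end and disagrees at the final end. Oriented 2-planes in the normal 3-space of $\gamma$ form a 2-sphere. Since $\pi_1(S^2)=0$, a field with prescribed oriented ends is unique up to homotopy relative to the ends. So the surgery depends only on the cord. (Without orientations the planes form a projective plane, whose fundamental group is not trivial, and this argument breaks down.)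

\emph{Cords.} Regard the given homotopies as one smooth homotopy of a disjoint union of arcs in $(E,\partial E)$, of product form near $\partial E$. The ambient dimension is $4$, so a generic one-parameter family of maps of a 1-manifold consists of embeddings: double points impose $4$ conditions on $1+1+1$ parameters, and singular points impose $4$ conditions on $1+1$ parameters. The feet on $O$ generically stay distinct as well, because coincidence of two points on a surface has codimension $2$ and there is one parameter. Hence the systems are isotopic, and the isotopy extends to an ambient isotopy preserving $O$.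
\end{proof}

Suppose now that $O=\bigsqcup_{i=1}^nO_i$ bounds disjoint 3-balls $B_i$, with $\partial B_i=O_i$. We orient $B_i$ by this condition, and sign the transverse crossings of paths with $B_i$ so that a positive meridian of $O_i$ crosses $B_i$ once, with sign $+$.

\begin{lemma}\label{lem:words}
Let $(\gamma_j)$ be disjoint cords of $O$ which near their ends are off the balls and which cross the interiors of the $B_i$ transversally. The surface obtained from $O$ by surgery along $(\gamma_j)$ is determined up to equivalence by the following data: for each $j$ the initial component, the final component, and the sequence of signed crossings of $\gamma_j$ with the balls.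
\end{lemma}

\begin{proof}
\emph{Balls.} Any two systems of $n$ disjoint oriented smooth 3-balls in $\mathbb R^4$ are isotopic. Indeed, each ball can be shrunk inside itself to a tiny, nearly flat one, which is described by a point and an oriented 3-plane; the configuration space of $n$ points in $\mathbb R^4$ and the Grassmannian of oriented 3-planes are connected. So we may fix the balls.

\emph{Cords.} By Lemma~\ref{lem:cord} it suffices to show that two cords $\gamma,\gamma'$ with the same data are homotopic; regard them as arcs in $E$. The part of $\partial E$ over $O_i$ is a circle bundle over $O_i\cong S^2$. Removing the section $B_i\cap\partial E$ leaves an interval bundle over $O_i$, whose total space is connected. So the ends of $\gamma$ can be moved to those of $\gamma'$ off the balls. Since $\mathrm{int}\,B_i$ is connected, each crossing of $\gamma$ can be dragged along $B_i$, inside a bicollar, to the corresponding crossing of $\gamma'$, which has the same sign. Now corresponding pieces of $\gamma$ and $\gamma'$ between consecutive crossings have common ends, which they approach from the same sides of the balls, and their interiors lie in $E-\bigcup B_i$. This space is homotopy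 equivalent to $\mathbb R^4$ minus $n$ disjoint open 4-balls, regular neighborhoods of the $B_i$; it is simply connected, because gluing the 4-balls back in along 3-spheres does not change the fundamental group. So corresponding pieces are homotopic relative to their ends.
\end{proof}

\noindent\textbf{Merging balls.} We shall also use the following observation. Suppose that a cord $\varepsilon$ joins two different components $O_i,O_j$, meets no ball except at its ends, and is off the balls near its ends. Rotate its end germs, within the interval of normal directions off the ball, so that they point away from $B_i$ and $B_j$. Then orientation-compatible surgery with a thin handle $h$ along $\varepsilon$ turns $O_i\sqcup O_j$ into a sphere that bounds the 3-ball $B_i\cup h\cup B_j$ (with corners rounded), disjoint from the other balls. Because the surgery respects orientations, the orientation of this ball by its boundary restricts to the given orientations of $B_i$ and $B_j$. So a cord which misses $h$ keeps its sequence of signed crossings, except that $B_i$ and $B_j$ now count as the same ball.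

\section{A tube made of two branch points}\label{sec:hyperboloid}

Here is the picture behind the next statement. With coordinates $\zeta=\xi+i\eta$ and $z=a+ib$, consider the surfaces $\zeta^2=a^2+c+ib$ for real $c$. Each is a double covering of the $z$-plane, without branch points if $c>0$ and with the two branch values $\pm\sqrt{-c}$ if $c<0$. Taking real and imaginary parts, $\xi^2=\eta^2+a^2+c$ and $b=2\xi\eta$. So for $c\ne0$ it is the graph of the function $b=2\xi\eta$ over a hyperboloid in $(\xi,\eta,a)$-space. As $c$ becomes negative, the two-sheeted hyperboloid turns into a one-sheeted one: the sheets acquire a tube. It remains to do this with compact support.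

\begin{proposition}\label{prop:plat}
Let $w$ be a wicket system of degree $2m$ with set of endpoints $Q$ (regarded as a subset of $D_1$). Let $\alpha_0,\dots,\alpha_n$ be arcs in $(D_1,Q)$, which may intersect one another. Let $U_0,\dots,U_n\subset\mathrm{int}\,D_2$ be disjoint disks with $p_j\in\mathrm{int}\,U_j$, and put
\[
O=Q\times D_2\cup\{(x,re^{i\theta}):(x,r)\in w\}.
\]
The surface obtained from $O$ by surgery along the cords $\alpha_j\times\{p_j\}$, compatible with the orientation of the sheets $Q\times D_2$ induced from $D_2$, is equivalent to a plat closure of an adequate braided surface of degree $2m$. This braided surface has two branch points over each $U_j$, with monodromies $H_{\alpha_j}^{\pm1}$ and $H_{\alpha_j}^{\mp1}$, and no others.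
\end{proposition}

\begin{proof}
\emph{Two surfaces.} Let
\[
P=\{\zeta^2=a^2-1+ib\}.
\]
The function $a^2-1+ib$ of $z$ vanishes only at $z=\pm1$, and it is a local diffeomorphism there, preserving orientation at $1$ and reversing it at $-1$ (its Jacobian determinant is $2a$). So $P$ is a smooth double branched covering of the $z$-plane with two simple branch points of opposite signs.

Choose a smooth function $q\colon[0,\infty)\to[1,\infty)$ with $q(0)=1$, $q'>0$, and $q(s)=s-1$ for $s\ge9$. With $\rho^2=\eta^2+a^2$ let
\[
P_+=\{\xi^2=q(\rho^2),\ b=2\xi\eta\}.
\]
On the part $\xi>0$ we have $\xi=g(\eta,a)$ with $g=\sqrt{q(\eta^2+a^2)}\ge1$, and $z=a+2i\eta g(\eta,a)$. For fixed $a$, the function $\eta g$ of $\eta$ is onto $\mathbb R$ and has positive derivative $g+\eta\,\partial g/\partial\eta$, because $q'>0$. So $(\eta,a)\mapsto z$ is a diffeomorphism of planes, and this part of $P_+$ is a section $\zeta=s(z)$ with $\mathrm{Re}\,s>0$. As $P_+$ is invariant under $\zeta\mapsto-\zeta$,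
\[
P_+=\{\zeta=\pm s(z)\},\qquad \mathrm{Re}\,s>0,\quad s(0)=1 .
\]

\emph{$P$ is obtained from $P_+$ by surgery.} The diffeomorphism $(\zeta,a,b)\mapsto(\zeta,a,b-2\xi\eta)$ of $\mathbb R^4$ carries $P$ and $P_+$ to the surfaces of revolution
\[
\{\rho^2=\xi^2+1\}\quad\text{and}\quad\{\xi^2=q(\rho^2)\}
\]
about the $\xi$-axis in $\mathbb R^3\times0$. The second consists of two sheets which meet the axis at $\xi=\pm1$. Perform surgery on it along the thin round handle $\{\rho\le\varepsilon,\ \xi^2\le q(\rho^2)\}$, whose core is the axis segment $|\xi|\le1$. Since $q$ is increasing, the resulting surface, with corners rounded, is again a graph $\rho=r(\xi)$ with $r>0$, and $r(\xi)=\sqrt{\xi^2+1}$ for $\xi^2\ge8$. Linear interpolation between the functions $r$ and $\sqrt{\xi^2+1}$ is an isotopy to the image of $P$. So $P$ is isotopic to the result of surgery on $P_+$ along the cord $\{\zeta\in[-1,1],\,z=0\}$.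

The surfaces move only where $\rho\le3$ and $\xi^2\le8$, hence $|a|\le3$, $|b|=2|\xi\eta|\le6\sqrt8$ and $|z|<18$; so the isotopy can be supported over $|z|<18$. Points of $P$ or $P_+$ with $\rho<3$ have $\xi^2<8$ and hence $|z|<18$, while the two surfaces agree where $\rho\ge3$. So over $|z|\ge18$ both $P$ and $P_+$ are $\{\zeta=\pm s(z)\}$.

\emph{Orientation.} The orientation of the $z$-plane pulls back to $P_+$, and to $P$ (over the branch points the pullback extends). The two agree over $|z|\ge 18$, where the isotopy is constant. Each of the two sheets of $P_+$, minus its attaching disk, is connected and reaches over $|z|\ge18$. So the orientation of $P$, carried back along the isotopy to the surgered surface, agrees with that of $P_+$ off the attaching disks, and the surgery is compatible with the orientation of the sheets.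

\emph{Making the sheets constant.} Over $18\le|z|\le20$ replace $s(z)$, in both surfaces, by an interpolation $(1-\lambda)s+\lambda$ with $\lambda=\lambda(|z|)$ rising from $0$ to $1$, and over $|z|\ge20$ replace $s$ by $1$. This stays in the right half plane. Denote the new surfaces again by $P,P_+$ and the new section by $s$; now $s=1$ over $|z|\ge20$. The isotopy $s_t=(1-t)s+t$ carries the sheets $\zeta=\pm s$ of $P_+$ to the constant sheets $\zeta=\pm1$. It is constant over $z=0$ and over $|z|\ge20$, so it extends to a compactly supported fiber-preserving ambient isotopy which is the identity over $z=0$ and over $|z|\ge20$; in particular it fixes the core $[-1,1]\times\{0\}$. Applied to $P$, it gives a surface that is still a double branched covering with two simple branch points, that equals $\{\zeta=\pm1\}$ over $|z|\ge20$, and that is equivalent to the result of surgery on the constant sheets $\zeta=\pm1$ along $[-1,1]\times\{0\}$, by an isotopy supported in a compact set over $|z|<20$.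

\emph{Monodromy.} Over real $z=a$ with $|a|>1$ the two points of the original surface $P$ are the real numbers $\pm\sqrt{a^2-1}$, joined by a real segment that shrinks to a point as $|a|\to1$. The section $s$ is real on the real axis, since $b=0$ forces $\eta=0$, and it stays real under the interpolation. So, transported along the real axis to $z=\pm20$, both vanishing segments become $[-1,1]$, and they stay so along the circle $|z|=20$. The fiber-preserving isotopy is the identity over this circle, so it does not change this. Hence both monodromies are half twists along $[-1,1]$, with opposite signs.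

\emph{Transplanting.} Choose $C$ so large that everything over $|z|\le20$, including the supports of the isotopies, lies in $|\zeta|<C$. Map $\{|\zeta|\le C\}\times\{|z|\le20\}$ to $N(\alpha_j)\times U_j$ by a product of orientation-preserving diffeomorphisms with $[-1,1]\mapsto\alpha_j$ and $0\mapsto p_j$, for each $j$. Replacing the product sheets by the images of the surface just constructed gives a braided surface with boundary $Q\times\partial D_2$, and the constant loop $w$ of wickets shows that it is adequate. Outside $\bigcup U_j$ the surface is the product $Q\times(D_2-\bigcup U_j)$, so transport to the base fiber leaves the arcs $\alpha_j$ unchanged.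
\end{proof}

\section{The 2-knots $\Sigma(k_1,\dots,k_N)$}\label{sec:sigma}

\subsection{Construction and group}

Let $m=N+2$. In a large disk $D_1$ take the segments
\[
s_x=[-1,0]\times0,\qquad s_{z_i}=[2i-1,2i]\times0\ (1\le i\le N),\qquad s_u=[2N+1,2N+2]\times0 ,
\]
let $Q$ be the set of their endpoints, and let the wickets be half-ellipses over them. The positive ends are
\[
x^+=(0,0),\qquad z_i^+=(2i,0),\qquad u^+=(2N+1,0).
\]
So $x$ and the $z_i$ have their positive end on the right, and $u$ on the left. The surface $O$ of Proposition~\ref{prop:plat} is $O_x\sqcup O_u\sqcup\bigsqcup_iO_{z_i}$. Here $O_*$ bounds the ball $B_*$ consisting of $s_*\times D_2$ and the rotated disk under the wicket; these balls are disjoint, and $B_*\cap(D_1\times\{p\})=s_*$ for $|p|<1$. Orient $O_*$ so that its sheet at the positive end is oriented like $D_2$. Then the counterclockwise meridian of the positive end is a positive meridian. Hence, for a path in $D_1\times\{p\}$ with $|p|<1$, rule \eqref{eq:rule} records both the word in $\pi_w$ and the signed crossings with the balls.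

Let $\delta$ be the arc from $x^+$ up to $(0,2)$, right to $(2N+1,2)$ and down to $u^+$. It crosses no segment. For $1\le i\le N$ put $k=k_i$ and
\[
A_l=2i-1+\tfrac{l}{k+1},\qquad B_l=2N+2-\tfrac{l}{k+1},\qquad t_l=1-\tfrac{l}{2k+2}.
\]
The arc $\alpha_i$ runs from $x^+$ down to $(0,-2)$ and right to $(A_1,-2)$. Then, for $l=1,\dots,k$, it goes up along abscissa $A_l$ to height $t_l$, right to abscissa $B_l$, down to height $-t_l$, and left to abscissa $A_{l+1}$. After the last step it is at abscissa $A_{k+1}=2i$ and goes up to $z_i^+$. Since $A_l$ increases while $B_l$ and $t_l$ decrease with $l$, and $A_{k+1}<B_k$, this is an inward rectangular spiral and hence embedded. Its horizontal parts have height of absolute value greater than $\frac12$. For $1\le l\le k$ its vertical parts along $A_l$ cross the interior of $s_{z_i}$ upward, and those along $B_l$ cross the interior of $s_u$ downward. There are no other crossings, so its word is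
\[
w_i=(z_i^{-1}u^{-1})^{k_i}.
\]

Let $\Sigma(k_1,\dots,k_N)$ be the surface given by Proposition~\ref{prop:plat} for the arcs $\delta,\alpha_1,\dots,\alpha_N$, placed over points $p_0,p_1,\dots,p_N$ in disjoint disks $U_0,\dots,U_N$. All arcs join positive ends, where the orientation of $O$ is that of $D_2$, so the surgeries are compatible with the orientation of $O$. There are $N+2$ spheres and $N+1$ handles which form a tree. The result is therefore an oriented 2-knot, and
\begin{equation}\label{eq:upper}
\mathrm{Plat}(\Sigma(k_1,\dots,k_N))\le N+2 .
\end{equation}

A small counterclockwise loop about a positive end $*^+$ crosses $s_*$ once and no other segment, and reads $*$, wherever it is based off $s_*$. So by Lemma~\ref{lem:group} the group of $\Sigma(k_1,\dots,k_N)$ is generated by $x,z_1,\dots,z_N,u$ with the relations $u=x$ (from $\delta$) and $x=w_iz_iw_i^{-1}$ (from $\alpha_i$); the two branch points of a pair give the same relation. Eliminating $u$ we have $w_i=(xz_i)^{-k_i}$, and the relation becomes $(xz_i)^{k_i}x=z_i(xz_i)^{k_i}$, as claimed in Theorem~\ref{thm:A}.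

\subsection{Connected sums: proof of Theorem \ref{thm:A}(1)}

Arcs in the plane cannot be rearranged freely, but by Lemma~\ref{lem:words} only the crossing data matter once the surface is viewed in $\mathbb R^4$. To see the connected sum in these data we first merge $u$ into $x$.

Perform the surgery along $\delta$ first, with a thin handle $h_\delta$. The cord $\delta\times\{p_0\}$ meets no ball except at its ends, near which it is off the balls. Merging balls as described after Lemma~\ref{lem:words}, we see that the sphere $O_X$ obtained from $O_x$ and $O_u$ bounds the 3-ball $B_X=B_x\cup h_\delta\cup B_u$, which is disjoint from the $B_{z_i}$. The cords $\alpha_i\times\{p_i\}$ miss $h_\delta$, which lies over the disk $U_0$, and near their ends they are off the balls. Thus $\Sigma(k_1,\dots,k_N)$ is obtained from a link $O_X\sqcup\bigsqcup O_{z_i}$ bounding disjoint balls by surgery along cords $\gamma_1,\dots,\gamma_N$ such that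
\begin{equation}\label{eq:data}
\begin{minipage}{0.8\textwidth}
$\gamma_i$ runs from $O_X$ to $O_{z_i}$, with crossing sequence $(B_{z_i},-),(B_X,-)$ repeated $k_i$ times.
\end{minipage}
\end{equation}
By Lemma~\ref{lem:words}, \eqref{eq:data} determines $\Sigma(k_1,\dots,k_N)$.

Now take such descriptions $(O_{X_i}\sqcup O_{z_i},\gamma_i)$ of the single 2-knots $\Sigma(k_i)$ and place them in consecutive slabs between parallel hyperplanes. The complement in a slab of disjoint compact 3-balls and finitely many arcs is connected: removing the balls amounts to removing 4-balls, and arcs have codimension three. So, once the handles along the $\gamma_j$ are thin enough, there are disjoint cords $\varepsilon_i$ $(1\le i<N)$ from $O_{X_i}$ to $O_{X_{i+1}}$ that miss all balls except at their ends, are off the balls near their ends, miss the $\gamma_j$ and their handles, and cross only the hyperplane between the two slabs, once. Orientation-compatible surgery along the $\varepsilon_i$ turns $\bigsqcup\Sigma(k_i)$ into $\Sigma(k_1)\#\cdots\#\Sigma(k_N)$: the hyperplane meets the thin tube in one small round circle, and capping off on either side gives back the summands, up to a finger move along half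 of $\varepsilon_i$.

The cords $\gamma_j,\varepsilon_i$ are disjoint, so the $\varepsilon_i$-surgeries may instead be done first. Merging balls along $\varepsilon_1,\dots,\varepsilon_{N-1}$, we see that they turn $\bigsqcup O_{X_i}$ into a sphere $O_X$ which bounds the 3-ball $B_X$ formed by the $B_{X_i}$ and the handles along the $\varepsilon_i$, disjoint from the $B_{z_i}$. The cords $\gamma_i$ now satisfy \eqref{eq:data}. So the result is also $\Sigma(k_1,\dots,k_N)$. \qed

\subsection{The rank bound: proof of Theorem \ref{thm:A}(2)}

The upper bound is \eqref{eq:upper}. For the lower bound we compute $\Gamma$ of Lemma~\ref{lem:rank} with $\mu=x$. Put $n_i=2k_i+1$. Since $z_i$ is conjugate to $x$, killing $x^2$ kills $z_i^2$. If $x^2=z_i^2=1$, then $(xz_i)^{-1}=z_ix$ and therefore $(xz_i)^{k_i}x=x(z_ix)^{k_i}=x(xz_i)^{-k_i}$. So the relation $(xz_i)^{k_i}x=z_i(xz_i)^{k_i}$ becomes $x(xz_i)^{-k_i}=z_i(xz_i)^{k_i}$, and multiplication by $x$ on the left turns it into $(xz_i)^{n_i}=1$. Hence, with $c_i=xz_i$,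
\[
\Gamma=\langle x,z_i\mid x^2,\,z_i^2,\,(xz_i)^{n_i}\rangle=\langle x,c_i\mid x^2,\ xc_ix=c_i^{-1},\ c_i^{n_i}\rangle ,
\]
where $i$ runs from $1$ to $N$. This is a semidirect product with $\Gamma^+=\mathbb Z_{n_1}*\cdots*\mathbb Z_{n_N}$. By Grushko's theorem the rank of a free product is the sum of the ranks of the factors, so $\mathrm{rank}\,\Gamma^+=N$, and Lemma~\ref{lem:rank} gives $\mathrm{Plat}(\Sigma(k_1,\dots,k_N))\ge N+1$. \qed

\medskip
For $N=1$ the group $\Gamma$ is dihedral of order $2(2k_1+1)$, and the rank bound gives only $\mathrm{Plat}(\Sigma(k))\ge2$. The missing unit is the subject of the next section.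

\section{Two wickets do not suffice: $\mathrm{Plat}(\Sigma(k))\ge3$}\label{sec:degree4}

Let $p=2k+1\ge3$ and $G=\pi_1(\mathbb R^4-\Sigma(k))$, and suppose that $\mathrm{Plat}(\Sigma(k))\le2$. By Theorem~\ref{thm:A}(2), $\mathrm{Plat}(\Sigma(k))=2$, so $\Sigma(k)$ is equivalent to a plat closure of degree $4$. Because $\Sigma(k)$ is a sphere, Lemma~\ref{lem:group} allows only $b=2$ branch points. Let their monodromies be $H_\alpha^{\pm1}$ and $H_\beta^{\pm1}$, so that $G\cong\pi_w/\langle\langle r_\alpha,r_\beta\rangle\rangle$.

The plan is as follows. The loop of wickets must close up, which constrains $\alpha$ and $\beta$ jointly (Step~1). Together with the order of $\Gamma$ this fixes the ``denominator'' of $\alpha$ to be $p$ (Step~2). Arcs on a sphere with four marked points are classified by slopes, so we know the word of $\alpha$; a parity argument shows that its letters have mixed signs (Step~3). The Alexander polynomial of the resulting relation is then too short to be a multiple of that of $T(2,p)$ (Steps~4 and~5).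

\medskip
\noindent\textbf{Step 1: the wickets close up.} Put $B=D_1\times[1,2]$, a 3-ball. Let $V\to B$ be the double cover branched along $w$; it is a solid torus, because $w$ is a trivial 2-string tangle. Let $T=\partial V\to\partial B$ be the torus double cover branched at $Q$. Let $\lambda$ generate $\ker(H_1(T)\to H_1(V))$. It is primitive, and $H_1(T)\to H_1(V)\cong\mathbb Z$ is $c\mapsto\pm c\cdot\lambda$. The preimages $\tilde\alpha,\tilde\beta\subset T$ of $\alpha,\beta$ are simple closed curves. Put
\[
\mathbf a=[\tilde\alpha],\quad\mathbf b=[\tilde\beta],\quad P=\mathbf a\cdot\lambda,\quad P'=\mathbf b\cdot\lambda,\quad d=\mathbf a\cdot\mathbf b .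
\]
By isotopy extension along the loop $w(\theta)$, relative to the rest of $\partial B$, the boundary braid or its inverse is represented by the restriction to $D_1\times\{1\}$ of a homeomorphism of $(B,w)$ that is the identity on the rest of $\partial B$. This homeomorphism lifts to $V$, so the lift maps $\lambda$ to $\pm\lambda$. On the other hand, the boundary braid is a product of half twists along $\alpha$ and $\beta$, which lift to Dehn twists about $\tilde\alpha$ and $\tilde\beta$; the two lifts of a homeomorphism of $(\partial B,Q)$ differ by the deck transformation, which acts by $-1$ on $H_1(T)$. On homology a Dehn twist is $T_{\mathbf a}^{\pm1}(y)=y\pm(\mathbf a\cdot y)\mathbf a$. Exchanging the names $\alpha,\beta$ if necessary, we find signs $\varepsilon,\varepsilon'=\pm1$ for which $T_{\mathbf a}^{\varepsilon}T_{\mathbf b}^{\varepsilon'}\lambda=\pm\lambda$. Since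
\[
T_{\mathbf a}^{\varepsilon}T_{\mathbf b}^{\varepsilon'}\lambda=\lambda+\varepsilon'P'\,\mathbf b+\varepsilon(P+\varepsilon'P'd)\,\mathbf a ,
\]
intersecting with $\lambda$ gives
\begin{equation}\label{eq:close}
\varepsilon'P'^2+\varepsilon P^2+\varepsilon\varepsilon'd\,PP'=0 .
\end{equation}

\noindent\textbf{Step 2: $|P|=|P'|=p$.} Killing the squares of the meridians in $\pi_w$ gives $\mathbb Z_2*\mathbb Z_2$. Its subgroup of even words is $\pi_1(V)=\mathbb Z$: the unbranched double cover of $B-w$ becomes $V$ after the lifts of squares of meridians are filled in. Modulo squares $r_\alpha=x_cx_{c'}^{-1}$ equals $x_cx_{c'}$, which is the class of $\partial N(\alpha)$, and this curve lifts to a curve parallel to $\tilde\alpha$. So $r_\alpha$ maps to $\pm P\in\mathbb Z$, and likewise $r_\beta$ maps to $\pm P'$. Subgroups of $\mathbb Z$ are normal in the infinite dihedral group $\mathbb Z_2*\mathbb Z_2$. Hence $\Gamma=G/\langle\langle\mu^2\rangle\rangle$ is dihedral of order $2\gcd(P,P')$ (infinite if $P=P'=0$). By Section~\ref{sec:sigma} it has order $2p$, so $\gcd(P,P')=p$.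

Write $P=pe$ and $P'=pf$ with $\gcd(e,f)=1$. Dividing \eqref{eq:close} by $p^2$ we get $\varepsilon'f^2+\varepsilon e^2+\varepsilon\varepsilon'd\,ef=0$, so $e\mid f^2$ and $f\mid e^2$. If one of $e,f$ were $0$, the equation would force the other to be $0$ as well, contradicting $\gcd(e,f)=1$. As they are coprime, $e,f=\pm1$.

\medskip
\noindent\textbf{Step 3: the word of $\alpha$.} Let $E_\alpha=\pi_w/\langle\langle r_\alpha\rangle\rangle$. We compute it from $|P|=p$.

\emph{The pillowcase.} Let $s_x,s_z\subset\partial B$ be disjoint arcs parallel to the two components of $w$ through disjoint disks $E_x,E_z$. Any two pairs of disjoint arcs in an oriented sphere are related by an orientation-preserving homeomorphism. So we may identify $\partial B$ with the pillowcase $\mathbb R^2/\langle(2\mathbb Z)^2,-1\rangle$ in such a way that $Q$ is the image of $\mathbb Z^2$ and $s_x,s_z$ are the images of $\{0\}\times[0,1]$ and $\{1\}\times[0,1]$; their union is the image of $\mathbb Z\times\mathbb R$. Then $T=\mathbb R^2/(2\mathbb Z)^2$. The preimage of $E_x$ in $V$ consists of two copies of $E_x$ glued along a component of $w$; it is a disk bounded by the preimage $\tilde s_x$ of $s_x$. So $\lambda=\pm[\tilde s_x]=\pm(0,1)$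 in the basis $(2,0),(0,2)$ of $H_1(T)$.

\emph{Arcs are straight.} Essential simple closed curves in the sphere with four marked points are classified by slope \cite[Prop.~2.6]{FM}. Apply this to $\partial N(\alpha)$: it is isotopic to the image of a straight line, and the disks on the two sides of this image each contain the image of a parallel straight segment joining two points of $Q$. Since a disk with two marked points contains a unique arc joining them up to isotopy, $\alpha$ is isotopic relative to $Q$ to the image of a straight segment from a lattice point $v$ to $v+(p',q)$, with $(p',q)$ primitive. The preimage in $T$ has class $\pm(p',q)$, hence $|p'|=|P|=p$.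

\emph{Normalization.} The translations by $(1,0)$ and $(0,1)$, the shear $(a,b)\mapsto(a,a+b)$ and the reflection $(a,b)\mapsto(a,-b)$ induce homeomorphisms of $(\partial B,Q)$ that preserve $s_x\cup s_z$. They extend to $(B,w)$: up to isotopy relative to $\partial B$, $w$ is $s_x\cup s_z$ pushed into a collar, and we can use the product map on the collar and the cone on the rest. A homeomorphism $g$ of $(B,w)$ induces $E_\alpha\cong E_{g(\alpha)}$. (If $g$ reverses orientation, both meridians in the relation $x_c=x_{c'}$ are inverted, which gives the same relation.) By a translation we may assume $v=(0,0)$, and since $-1$ acts trivially on the pillowcase we may assume $p'=p$. So $\alpha$ is the image of the segment from $(0,0)$ to $(p,q)$ with $\gcd(p,q)=1$. Powers of the shear change $q$ by multiples of $p$. As $p$ is odd, we can make $q$ even and then, changing it by multiples of $2p$ and using the reflection, achieve $0\le q<p$. Since $\gcd(p,q)=1$ and $p\ge3$, $q\ne0$. Altogether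
\[
q\ \text{even},\qquad 0<q<p .
\]

\emph{Reading the word.} Since $B-(E_x\cup E_z)$ is simply connected, $\pi_w$ is free on letters $x,z$ read from crossings with $E_x,E_z$. Normalize them so that $x$ and $z$ are the counterclockwise meridians of $(0,0)$ and $(1,0)$. In the plane $\mathbb R^2$ a meridian appears as a half-turn about a lattice point. A counterclockwise half-turn about $(0,0)$ or $(1,0)$ crosses either the vertical line above the point from right to left, or the vertical line below it from left to right. So, by periodicity, a left-to-right crossing of the line $a=i$ at a height in $(j,j+1)$ reads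
\[
y_i^{-(-1)^j},\qquad y_i=x\ \text{for $i$ even},\quad y_i=z\ \text{for $i$ odd}.
\]
The segment crosses $a=i$ $(1\le i\le p-1)$ from left to right at the non-integral height $iq/p$. At its start, the counterclockwise meridian of $(0,0)$ seen from the segment crosses $a=0$ above $(0,0)$ from right to left, and reads $x$. At its end, the counterclockwise meridian of $(p,q)$ seen from the segment crosses $a=p$ from left to right at a height in $(q-1,q)$; as $p$ is odd and $q$ is even, it reads $z^{-(-1)^{q-1}}=z$. Therefore
\begin{equation}\label{eq:word}
E_\alpha\cong\langle x,z\mid x=\omega z\omega^{-1}\rangle,\qquad \omega=y_1^{\varepsilon_1}y_2^{\varepsilon_2}\cdots y_{p-1}^{\varepsilon_{p-1}},\quad \varepsilon_i=-(-1)^{\lfloor iq/p\rfloor}.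
\end{equation}
Now $\varepsilon_1=-1$, because $0<q/p<1$. And $\lfloor(p-1)q/p\rfloor=q-1$ is odd, so $\varepsilon_{p-1}=+1$. \emph{The signs in $\omega$ are not all equal.}

\medskip
For the trefoil, $p=3$, the only possibility is $q=2$ and $\omega=z^{-1}x$. This is the word with one wrong sign that we met in Section~\ref{sec:idea}. In general $\omega$ in \eqref{eq:word} has $p-1=2k$ letters, as many as the word $(xz)^{-k}$ from Section~\ref{sec:sigma}, but its signs cannot all be negative. The Alexander module detects this.

\medskip
\noindent\textbf{Step 4: Alexander modules.} Let $\Lambda=\mathbb Z[t^{\pm1}]$. For a nonzero $v\in\Lambda$ its breadth is the difference between the largest and the smallest exponent occurring in it; breadth is additive under multiplication. We recall Fox calculus for a presentation $\langle x,z\mid\rho\rangle$ of a group $E$ with $E/E'=\langle t\rangle\cong\mathbb Z$ and $x,z\mapsto t$. The Fox derivative satisfies $\partial_x x=1$, $\partial_x z=0$, $\partial_x(gh)=\partial_xg+g\,\partial_xh$, hence $\partial_x(g^{-1})=-g^{-1}\partial_xg$; similarly for $\partial_z$. With derivatives evaluated in $\Lambda$, the Alexander module is $\Lambda e_x\oplus\Lambda e_z$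 modulo $\partial_x\rho\,e_x+\partial_z\rho\,e_z$, and $E'/E''$ is isomorphic to the kernel of its map to $\Lambda$ given by $e_x,e_z\mapsto t-1$.

Let $\rho=\omega z\omega^{-1}x^{-1}$ for any word $\omega$ in $x,z$. Then $\partial_x\rho=\partial_x\omega-\omega z\omega^{-1}\partial_x\omega-\omega z\omega^{-1}x^{-1}$, which evaluates to
\[
v=(1-t)\,\partial_x\omega-1\in\Lambda .
\]
The identity $\partial_x\rho\,(x-1)+\partial_z\rho\,(z-1)=\rho-1$ shows that $\partial_z\rho$ evaluates to $-v$. The kernel of $e_x,e_z\mapsto t-1$ is generated by $e_x-e_z$, and the relation is $v(e_x-e_z)=0$. So
\begin{equation}\label{eq:module}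
E'/E''\cong\Lambda/(v).
\end{equation}
A letter $x^{+1}$ of $\omega$ preceded by a prefix of exponent sum $e$ contributes $t^e$ to $\partial_x\omega$ and so $t^e-t^{e+1}$ to $v$. A letter $x^{-1}$ contributes $-t^{e-1}$ to $\partial_x\omega$ and so $-t^{e-1}+t^e$ to $v$. Hence every exponent occurring in $v$ is the exponent sum of a prefix of $\omega$, the empty prefix accounting for the term $-1$. The difference of two such sums is, up to sign, the exponent sum of a subword of consecutive letters.

Apply this to $E_\alpha$ and the word $\omega$ of \eqref{eq:word}. It has $p-1$ letters, not all of the same sign, so the exponent sum of any subword has absolute value at most $p-2$. Thus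
\begin{equation}\label{eq:breadth}
\mathrm{breadth}(v)\le p-2=2k-1,\qquad v(1)=-1,\ \text{so}\ v\ne0 .
\end{equation}

\noindent\textbf{Step 5: contradiction.} The presentation of Section~\ref{sec:sigma} is $G=\langle x,z\mid x=\omega_Gz\omega_G^{-1}\rangle$ with $\omega_G=(xz)^{-k}=(z^{-1}x^{-1})^k$. The $l$-th letter $x^{-1}$ is preceded by a prefix of exponent sum $-(2l-1)$. By \eqref{eq:module}, $G'/G''\cong\Lambda/(f)$, where up to a unit
\[
f=-t^{2k}\Bigl(-1+\sum_{l=1}^k\bigl(t^{-2l+1}-t^{-2l}\bigr)\Bigr)=1-t+t^2-\cdots-t^{2k-1}+t^{2k}.
\]
On the other hand $G$ is a quotient of $E_\alpha$, and both groups have abelianization $\mathbb Z$. So $E_\alpha\to G$ induces an isomorphism of abelianizations, $E_\alpha'\to G'$ is onto, and $G'/G''\cong\Lambda/(f)$ is a quotient of $E_\alpha'/E_\alpha''\cong\Lambda/(v)$ as a $\Lambda$-module, up to exchanging $t$ and $t^{-1}$. Since $v(t^{\pm1})$, with the appropriate sign, annihilates $\Lambda/(f)$, we have $f\mid v(t^{\pm1})$. As $v\ne0$, $\mathrm{breadth}(v)\ge\mathrm{breadth}(f)=2k$, contradicting \eqref{eq:breadth}.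

Hence $\mathrm{Plat}(\Sigma(k))\ge3$. With \eqref{eq:upper} for $N=1$ this proves Theorem~\ref{thm:A}(3), and Corollary~\ref{cor:answer} follows. \qed

\begin{remark}
For the trefoil the last step can be seen at a glance: $\omega=z^{-1}x$ gives $v=t^{-1}-2$, and neither $v(t)$ nor $v(t^{-1})$ is a multiple of $f=1-t+t^2$.
\end{remark}

\section{Equality can hold: proof of Theorem \ref{thm:B}}

The word $z^{-1}x$ that is useless for the trefoil needs no auxiliary wicket. It gives 2-knots for which the rank bound of Lemma~\ref{lem:rank} is sharp for all multiples.

Keep the conventions of Section~\ref{sec:sigma}, but use only the segments $s_x,s_{z_1},\dots,s_{z_N}$, so that $m=N+1$. Let $\alpha_i'$ run from $x^+=(0,0)$ down to $(0,-\frac12)$, right to $(2i-\frac12,-\frac12)$, up through $s_{z_i}$ to $(2i-\frac12,1)$, left to $(-\frac12,1)$, down through $s_x$ to $(-\frac12,-1)$, right to $(2i,-1)$, and up to $z_i^+=(2i,0)$. This arc is embedded and crosses no other segment. By \eqref{eq:rule} its word is $z_i^{-1}x$.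

Proposition~\ref{prop:plat} gives an oriented 2-knot $R^{(N)}$ (there are $N+1$ spheres and $N$ handles forming a tree, and all arcs join positive ends) with $\mathrm{Plat}(R^{(N)})\le N+1$. It is obtained from $O_x\sqcup\bigsqcup O_{z_i}$ by surgery along cords $\gamma_i$ from $O_x$ to $O_{z_i}$ with crossing sequence $(B_{z_i},-),(B_x,+)$. By Lemma~\ref{lem:words} these data determine it.

Let $R=R^{(1)}$, and take $N$ copies of it in consecutive slabs. Join the spheres $O_x$ of consecutive copies along cords $\varepsilon_i$, chosen as in the proof of Theorem~\ref{thm:A}(1). The result is $\#^NR$. Doing the $\varepsilon_i$-surgeries first merges the $N$ spheres $O_x$ into one, which bounds the ball formed by the balls $B_x$ and the handles, and the remaining cords have the data above. So $R^{(N)}\cong\#^NR$.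

By Lemma~\ref{lem:group} the group of $\#^NR$ has generators $x,z_1,\dots,z_N$ and relations $x=z_i^{-1}x\,z_i\,x^{-1}z_i$. Modulo squares of meridians these read $x=z_ixz_ixz_i$, that is, $(xz_i)^3=1$. As in the proof of Theorem~\ref{thm:A}(2), $\Gamma^+=\mathbb Z_3*\cdots*\mathbb Z_3$ with $N$ factors, which has rank $N$ by Grushko's theorem. Lemma~\ref{lem:rank} gives $\mathrm{Plat}(\#^NR)\ge N+1$. Hence $\mathrm{Plat}(\#^NR)=N+1$ for all $N\ge1$, and
\[
\mathrm{Plat}(\#^MR\,\#\,\#^NR)=M+N+1=(M+1)+(N+1)-1
\]
for all $M,N\ge1$. \qed

\begin{thebibliography}{9}

\bibitem{FM} Farb and Margalit, \emph{A Primer on Mapping Class Groups}.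

\bibitem{Kamada} Kamada, \emph{Braid and Knot Theory in Dimension Four}.

\bibitem{plat} \emph{Plat Presentation Of Surface-Links And Their Invariants}, \url{https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2322-09.pdf}.

\end{thebibliography}

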